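# Namba forcing on $\omega_1$ and the covering of Borel ideals

## 1. Namba trees, ideals with a Borel base, and preserved coverings

Throughout, $\kappa$ is a regular uncountable cardinal. A tree is a nonempty set of finite sequences closed under initial segments, $|t|$ is the length of $t$, and $[T]$ is the set of infinite branches of $T$. For $\sigma\in\omega^{<\omega}$ we write $[\sigma]$ for the set of $x\in\omega^\omega$ extending $\sigma$. Forcing partial orders may be preorders: antisymmetry is never needed.

**Definition 1 (Namba trees).** A tree $T\subseteq\kappa^{<\omega}$ is a $\kappa$-Namba tree if it has a stem $s$, meaning that every node of $T$ is comparable with $s\in T$ and every $t\in T$ with $s\subseteq t$ has $\kappa$ many immediate successors in $T$. The forcing $\mathbb{NB}(\kappa)$ is the set of all $\kappa$-Namba trees, ordered by inclusion. An extension $S\le T$ is *pure* if $S$ and $T$ have the same stem. For $t\in T$ put $T_t=\{u\in T: u\subseteq t\text{ or }t\subseteq u\}$.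

*Examples.* The full tree $\kappa^{<\omega}$ and the tree of strictly increasing sequences are Namba trees with empty stem. The tree $\{t: t(i)=0\text{ for all odd }i\}$ is not one, since nodes of odd length have a single successor. If $T$ has stem $s$ and $\varphi:\kappa^{<\omega}\to\kappa$, then
$$T^\varphi=\{t\in T:\ t(i)\ge\varphi(t{\restriction}i)\text{ for all } i\text{ with }|s|\le i<|t|\}$$
is a pure extension of $T$: at a node $t\supseteq s$ we delete only successors $t^\frown\alpha$ with $\alpha<\varphi(t)$, which are fewer than $\kappa$ many.

If $R\le T$, then the stem of $R$ extends the stem $s$ of $T$: it is comparable with $s$, and it cannot be a proper initial segment of $s$, since such nodes have only one successor in $T$.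

**Definition 2 (the generic sequence).** If $G$ is $\mathbb{NB}(\kappa)$-generic over $V$, then $b$ denotes the union of the stems of the members of $G$.

Any two members of $G$ have a common extension in $G$, so their stems are comparable. Given $T$ and $m$, some $T_t\le T$ has a stem of length $\ge m$. Hence $b\in\kappa^\omega$, and for $T\in G$ and $m<\omega$ there is $R\in G$ with $R\le T$ and stem of length $\ge m$. This stem is an initial segment of $b$ lying in $T$, so $b{\restriction}m\in T$ and $R\le T_{b\restriction m}$. Therefore, if $T\in G$, then $b\in[T]$ and $T_{b\restriction m}\in G$ for all $m$.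

*Example.* By density, $b$ is unbounded in $\kappa$: below $T$ we may choose a node with last value above any given $\gamma<\kappa$. For $\kappa=\omega_1$ this means that $\omega_1^V$ has cofinality $\omega$ in $V[G]$, so $\omega_1^V$ is countable there.

**Definition 3 (ideals with a Borel base).** An ideal $\mathcal I$ on $\omega^\omega$ is proper if $\omega^\omega\notin\mathcal I$. It has a Borel base if every member of $\mathcal I$ is contained in a Borel member of $\mathcal I$; it has a $G_\delta$ base or an $F_\sigma$ base if these Borel members can be taken of that form. We write $\operatorname{non}(\mathcal I)$ for the least size of a subset of $\omega^\omega$ not in $\mathcal I$. So $\kappa<\operatorname{non}(\mathcal I)$ says that every set of size at most $\kappa$ belongs to $\mathcal I$.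

*Examples.* The null ideal of a Borel probability measure on $\omega^\omega$ has a $G_\delta$ base, by outer regularity. The meager ideal $\mathcal M$ has an $F_\sigma$ base, since a meager set is covered by countably many closed nowhere dense sets. It has no $G_\delta$ base: a countable dense set is meager, but a $G_\delta$ set containing it is a dense $G_\delta$, hence not meager.

In a forcing extension, a Borel set of $V$ is reinterpreted through its code, and $\mathcal I$ is computed from the Borel codes of its members.

**Definition 4 (preserving the covering).** A forcing $\mathbb P$ preserves the covering of $\mathcal I$ if in the extension every element of $\omega^\omega$ lies in some Borel set of $\mathcal I$ coded in $V$; in short, $\bigcup(V\cap\mathcal I)=\omega^\omega$.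

By density, $\mathbb{NB}(\kappa)$ preserves the covering of $\mathcal I$ as soon as for every condition $T$ and every name $\dot x$ for an element of $\omega^\omega$ there are $S\le T$ and a Borel $N\in\mathcal I$ coded in $V$ with $S\Vdash\dot x\in N$.

*Example.* Let $\mathcal I$ be the ideal of countable sets, so $\operatorname{non}(\mathcal I)=\omega_1$. A countable set of $V$ has the same elements when reinterpreted, so preserving the covering means adding no reals. But $\mathbb{NB}(\omega_1)$ makes $\omega_1^V$ countable, so it adds a real coding a well-order of $\omega$ of type $\omega_1^V$. The covering of the countable ideal is therefore not preserved by $\mathbb{NB}(\omega_1)$.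

We use two absoluteness facts between $V$ and $V[G]$; neither needs $\omega_1$ to be preserved.

- (A1) A tree in $V$ with no infinite branch in $V$ has none in $V[G]$, because it carries a rank function into the ordinals.
- (A2) $\Pi^1_1$ statements and, by Shoenfield's theorem, $\Pi^1_2$ statements with parameters in $V$ have the same truth value in $V$ and in $V[G]$.

## 2. Is $\omega_1<\operatorname{non}(\mathcal I)$ enough?

The source of the problem, "Preservation theorems for Namba forcing", contains the following. If $\kappa>\omega_1$ is regular and either $\kappa<\operatorname{non}(\mathcal I)$ or $\kappa>\operatorname{cov}(\mathcal I)$, then $\mathbb{NB}(\kappa)$ preserves the covering of $\mathcal I$. For $\kappa=\omega_1$ this also holds if Club Guessing holds or $\mathfrak d=\omega_1$. It fails if $\operatorname{add}(\mathcal I)=\operatorname{cof}(\mathcal I)=\kappa$. Here $\operatorname{cov}(\mathcal I)$ is the least number of members of $\mathcal I$ with union $\omega^\omega$, $\operatorname{add}(\mathcal I)$ is the least number of members whose union is not in $\mathcal I$, and $\operatorname{cof}(\mathcal I)$ is the least size of a family $\mathcal B\subseteq\mathcal I$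 such that every member of $\mathcal I$ is contained in a member of $\mathcal B$. Further, $\mathfrak d$ is the least size of a dominating family in $(\omega^\omega,\le^*)$. Club Guessing says that there are $C_\delta\subseteq\delta$, for limit $\delta<\omega_1$, cofinal of order type $\omega$, such that every club $C\subseteq\omega_1$ contains some $C_\delta$.

**Question.** Does ZFC alone prove that $\mathbb{NB}(\omega_1)$ preserves the covering of every proper $\sigma$-ideal $\mathcal I$ on $\omega^\omega$ with a Borel base and $\omega_1<\operatorname{non}(\mathcal I)$?

Let us try the simplest names. If $\dot x$ names a ground-model real $x$, then $\{x\}\in\mathcal I$ and we are done. If $\dot x=h(b{\restriction}n)$ for a fixed $n$ and a function $h:\omega_1^n\to\omega^\omega$ in $V$, then $\dot x$ is forced into the range of $h$, a set of size at most $\omega_1$, which lies in a Borel member of $\mathcal I$; done again. So only names that use infinitely much of $b$ matter. The first such name to look at is $\langle h(b(n)):n<\omega\rangle$, read as an element of $(\omega^\omega)^\omega\cong\omega^\omega$, with $h:\omega_1\to\omega^\omega$. This name will come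 back.

The answer to the Question is **no** (assuming, as always, that ZFC is consistent). No large cardinals are needed, and the ideal can be $\sigma$-generated by closed sets. On the positive side, ZFC does prove the statement for ideals with a $G_\delta$ base, in particular for the null ideal, and for the meager ideal. Under $\mathrm{MA}_{\omega_1}$ we shall isolate the exact combinatorial criterion. We begin with the $G_\delta$ case, because the point where its proof stops working leads to everything else.

## 3. Pure decision and ideals with a $G_\delta$ base

**Lemma 1 (pure decision).** If $T\in\mathbb{NB}(\kappa)$ has stem $s$ and $T\Vdash\dot a\in\omega$, then some pure extension $S\le T$ decides $\dot a$.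

*Proof.* Call a node $t\in T$ with $t\supseteq s$ *good* if some Namba tree $S\subseteq T_t$ with stem $t$ decides $\dot a$, and *bad* otherwise.

Suppose $\kappa$ many immediate successors of $t$ are good. Since $\kappa$ is regular and uncountable, $\kappa$ many of them are good with the same decided value $a$. The union $U$ of the corresponding trees has stem $t$. Every extension of $U$ has a further extension inside one of these trees, so $U\Vdash\dot a=a$, and $t$ is good. Hence if $t$ is bad, then fewer than $\kappa$ of its successors are good, and so $\kappa$ many are bad.

Suppose $s$ were bad. Keeping only bad successors, level by level, we get a pure extension $S\le T$ all of whose nodes $t\supseteq s$ are bad. Some $S'\le S$ decides $\dot a$. Its stem $t'$ is a node of $S$ extending $s$, and $S'\subseteq T_{t'}$ shows that $t'$ is good, a contradiction. So $s$ is good. $\square$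

We now organize all uses of Lemma 1 for a name $\dot x$ into one system. At each node we imagine the decisions made purely, forever; this produces a ground-model real, a limit point of the possibilities for $\dot x$. Only later do we choose how long to follow it.

**The system.** Let $T$ be a condition with stem $s$, let $\dot x$ be a name for an element of $\omega^\omega$, and let $n_0\le n_1\le\cdots$ be integers with $n_i\to\infty$. A *position* is a finite sequence $p=\langle(i_0,\alpha_0),\dots,(i_{j-1},\alpha_{j-1})\rangle$ with $i_m<\omega$ and $\alpha_m<\kappa$, and $|p|=j$. There are $\kappa$ positions. By recursion we define conditions $T_p$ with stem $s_p$, where $|s_p|=|s|+|p|$, starting with $T_\emptyset=T$. Given $T_p$, apply Lemma 1 repeatedly (a finite sequence of integers is coded by one integer) to get pure extensions $T_p\ge S_{p,0}\ge S_{p,1}\ge\cdots$ such that $S_{p,i}$ decides $\dot x{\restriction}n_i$. The decided values cohere, so there is one $x_p\in\omega^\omega$ with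
$$S_{p,i}\Vdash\dot x{\restriction}n_i=x_p{\restriction}n_i\qquad(i<\omega).\tag{1}$$
Enumerate the immediate successors of $s_p$ in $S_{p,i}$ injectively as $\langle s_{p,i,\alpha}:\alpha<\kappa\rangle$, and put $s_{p^\frown(i,\alpha)}=s_{p,i,\alpha}$ and $T_{p^\frown(i,\alpha)}=(S_{p,i})_{s_{p,i,\alpha}}$.

**Lemma 2 (selections).** Suppose for each position $p$ we are given $i(p)<\omega$ and $A_p\subseteq\kappa$ with $|A_p|=\kappa$. Let $Q$ be the set of positions with $i_m=i(p{\restriction}m)$ and $\alpha_m\in A_{p\restriction m}$ for all $m<|p|$, and let $S$ be the set of all initial segments of the $s_p$, $p\in Q$. Then $S\le T$ is a pure extension, $p\mapsto s_p$ is a bijection from $Q$ onto $\{t\in S:s\subseteq t\}$, and $S_{s_p}\le S_{p,i(p)}$ for $p\in Q$. If $S\in G$ and $p_j\in Q$ is the position with $s_{p_j}=b{\restriction}(|s|+j)$, then $p_0\subseteq p_1\subseteq\cdots$ and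
$$\dot x{\restriction}n_{i(p_j)}=x_{p_j}{\restriction}n_{i(p_j)}\quad\text{for all }j.\tag{2}$$

*Proof.* If $p\subseteq q$ are positions, then $s_p\subseteq s_q$ and $T_q\subseteq T_p$, so all $s_p$ lie in $T$.

The map is injective on $Q$. Since $|s_p|=|s|+|p|$, it is enough to compare positions of equal length, by induction. If $|p|=|p'|=j+1$ and $s_p=s_{p'}$, then the restrictions to length $|s|+j$ agree, so $p{\restriction}j=p'{\restriction}j$ by induction. Both last pairs have first entry $i(p{\restriction}j)$, and the enumeration of successors is injective, so $p=p'$.

It follows that $s_p$, for $p\in Q$, has in $S$ exactly the immediate successors $s_{p,i(p),\alpha}$ with $\alpha\in A_p$. So $S$ is a Namba tree with stem $s$, contained in $T$. Every node of $S$ extending $s$ is of the form $s_q$ with $q\in Q$.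

Let $p\in Q$ and let $s_q$ be a node of $S$ properly extending $s_p$, with $q\in Q$. By injectivity $q{\restriction}|p|=p$, so $s_q\in T_{q\restriction(|p|+1)}\subseteq S_{p,i(p)}$. Hence $S_{s_p}\le S_{p,i(p)}$.

If $S\in G$, then $b\in[S]$, so the $p_j$ exist, and they are increasing by injectivity. Since $S_{b\restriction(|s|+j)}\in G$, also $S_{p_j,i(p_j)}\in G$, and (2) follows from (1). $\square$

**Theorem 1 (ZFC).** Let $\kappa$ be regular uncountable and let $\mathcal I$ be a proper ideal every member of which is contained in a $G_\delta$ member. If $\kappa<\operatorname{non}(\mathcal I)$, then $\mathbb{NB}(\kappa)$ preserves the covering of $\mathcal I$. In particular this holds for the null ideal and $\kappa=\omega_1$.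

*Proof.* Let $T$ and $\dot x$ be given and form the system with $n_i=i$. The set of all $x_p$ has size at most $\kappa<\operatorname{non}(\mathcal I)$, so it is contained in some $N=\bigcap_jU_j\in\mathcal I$ with $U_j$ open. For each $p$ choose $i(p)$ with $[x_p{\restriction}i(p)]\subseteq U_{|p|}$, which is possible because $x_p\in U_{|p|}$ and $U_{|p|}$ is open; let $A_p=\kappa$. Let $S$ be the tree of Lemma 2. If $S\in G$, then (2) gives $\dot x\in[x_{p_j}{\restriction}i(p_j)]\subseteq U_j$ for every $j$; these inclusions hold in $V[G]$ by (A2). So $S\Vdash\dot x\in N$. The null ideal of a Borel probability measure has a $G_\delta$ base by outer regularity. $\blacksquare$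

## 4. An $F_\sigma$ set that contains every limit point and misses the new real

Suppose $\mathcal I$ has only an $F_\sigma$ base. We can still put all the points $x_p$ into one Borel $B\in\mathcal I$. What (2) says is that the $x_{p_j}$ converge to $\dot x$, and an $F_\sigma$ set need not contain limits of its points. Here is an instance where this really goes wrong.

Let $\mathcal X=(\omega^\omega)^\omega$, identified with $\omega^\omega$ by $\hat x(\langle n,k\rangle)=x_n(k)$, where $\langle\cdot,\cdot\rangle$ is a recursive pairing bijection with $\langle n,k\rangle\ge\max(n,k)$. Then $\hat x{\restriction}i$ involves only digits $x_n(k)$ with $n,k<i$. Start with a set of $\omega_1$ reals and delete its points lying in basic open sets that meet it in a countable set; only countably many points disappear. Let $c$ be one of the remaining points, and let $\langle r_\alpha:\alpha<\omega_1\rangle$ enumerate the original set without $c$, injectively. Then every set $A_i=\{\alpha:r_\alpha{\restriction}i=c{\restriction}i\}$ is uncountable, and $c\ne r_\alpha$ for all $\alpha$.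

Consider the name $\dot x=\langle r_{b(n)}:n<\omega\rangle$, the full tree $T=\omega_1^{<\omega}$, and $n_i=i$. Pure decisions may be made as follows:
$$S_{p,i}=\{t\in T_p:\ t(m)\in A_i\text{ for all } m\text{ with }|s_p|\le m<|t|\}.$$
By induction, $T_p$ is the set of nodes comparable with $s_p$ all of whose later values lie in $A_k$, with $k$ the largest of the numbers $i_m$ in $p$ ($k=0$ for $p=\emptyset$). So $S_{p,i}$ restricts later values to $A_{\max(k,i)}$ and is a pure extension. It forces $x_n=r_{s_p(n)}$ for $n<|p|$ and $x_n{\restriction}i=c{\restriction}i$ for $n\ge|p|$. So (1) holds with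
$$x_p=\langle r_{s_p(0)},\dots,r_{s_p(|p|-1)},c,c,c,\dots\rangle .$$
Now $B=\{x\in\mathcal X:\exists n\ x_n=c\}$ is $F_\sigma$ and contains every $x_p$. But $r_{b(n)}\ne c$ for all $n$, so it is forced that $\dot x\notin B$.

Thus the $\omega_1$ many limit points are the wrong points to capture. The next attempt is to capture instead the values of $\dot x$ along $\omega_1$ many actual branches. The question is which branches suffice.

## 5. A game on the tree, and guessing families

From here to Section 8 we take $\kappa=\omega_1$.

**Definition 5.** Let $\varphi:\omega_1^{<\omega}\to\omega_1$. A sequence $\beta\in\omega_1^\omega$ *eventually follows* $\varphi$ if $\beta(n)\ge\varphi(\beta{\restriction}n)$ for all but finitely many $n$; it *follows* $\varphi$ if this holds for all $n$.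

*Example.* If $\varphi(\emptyset)=0$ and $\varphi(t)=\max t+1$ for $t\ne\emptyset$, then $\beta$ follows $\varphi$ iff $\beta$ is strictly increasing.

**Definition 6 (BG).** BG is the statement: there is $\mathcal A\subseteq\omega_1^\omega$ with $|\mathcal A|\le\omega_1$ such that every $\varphi:\omega_1^{<\omega}\to\omega_1$ is eventually followed by some $\beta\in\mathcal A$.

*Examples.* No countable family $\{\beta_k:k<\omega\}$ works: with $\varphi(t)=\sup_k\beta_k(|t|)+1$ no $\beta_k$ satisfies $\beta_k(n)\ge\varphi(\beta_k{\restriction}n)$ for any $n$. Under CH we may take $\mathcal A=\omega_1^\omega$, which has size $2^{\aleph_0}=\omega_1$, since the $\beta$ defined by $\beta(n)=\varphi(\beta{\restriction}n)$ follows $\varphi$. Two weaker hypotheses suffice.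

*Club Guessing implies BG.* Let $\mathcal A$ consist of the increasing enumerations of the sets $C_\delta$. Given $\varphi$, the set $C$ of limit ordinals $\delta'<\omega_1$ with $\varphi[\delta'^{<\omega}]\subseteq\delta'$ is a club. If $C_\delta=\{c_0<c_1<\cdots\}\subseteq C$, then $c_0,\dots,c_{n-1}<c_n$ and $c_n$ is closed under $\varphi$, so $\varphi(c_0,\dots,c_{n-1})<c_n$.

*$\mathfrak d=\omega_1$ implies BG.* For each limit $\delta<\omega_1$ fix a strictly increasing sequence $\langle c^\delta_n\rangle_n$ cofinal in $\delta$, and fix a dominating family of size $\omega_1$ consisting of strictly increasing functions. For $h$ in the family put $d_h(0)=h(0)$, $d_h(n)=\max\{h(d_h(n-1)),\,d_h(n-1)+1\}$, and $\beta^{\delta,h}(n)=c^\delta_{d_h(n)}$. These are $\omega_1$ many sequences. Given $\varphi$, choose a limit $\delta$ closed under $\varphi$, and let $\psi(m)$ be the least $k$ such that $\varphi(t)\le c^\delta_k$ for all $t\in\{c^\delta_0,\dots,c^\delta_m\}^{\le m+1}$; it exists because there are finitely many such $t$ and $\varphi(t)<\delta$. Let $h\ge^*\psi$ and $\beta=\beta^{\delta,h}$. For $n\ge1$ the sequence $\beta{\restriction}n$ has entries among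 $c^\delta_0,\dots,c^\delta_{d_h(n-1)}$ and length $n\le d_h(n-1)+1$. So if $n$ is large, then $\varphi(\beta{\restriction}n)\le c^\delta_{\psi(d_h(n-1))}\le c^\delta_{h(d_h(n-1))}\le\beta(n)$.

**Theorem 2 (ZFC + BG).** If $\mathcal I$ is a proper ideal with a Borel base and $\omega_1<\operatorname{non}(\mathcal I)$, then $\mathbb{NB}(\omega_1)$ preserves the covering of $\mathcal I$.

By the two examples just checked, this contains both results quoted in Section 2 for $\kappa=\omega_1<\operatorname{non}(\mathcal I)$.

*Proof.* Let $\mathcal A$ witness BG, and let $T$ with stem $s$ and $\dot x$ be given.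

**Step 1: from eventual following to following.** The game below needs sequences that obey $\varphi$ from the start. Let $\mathcal A'$ be the set of all tails $\langle\beta(n_0+i):i<\omega\rangle$ with $\beta\in\mathcal A$ and $n_0<\omega$, so $|\mathcal A'|\le\omega_1$. We claim every $\varphi$ is followed by some $\beta'\in\mathcal A'$. Let $\varphi'(\emptyset)=0$ and, for $t\ne\emptyset$,
$$\varphi'(t)=\sup\{\varphi(u):u\in(\max t+1)^{<\omega}\},$$
a supremum of countably many countable ordinals, hence $<\omega_1$. Some $\beta\in\mathcal A$ and $n_0\ge1$ satisfy $\beta(n)\ge\varphi'(\beta{\restriction}n)$ for all $n\ge n_0$. Let $\beta'(i)=\beta(n_0+i)$. The entries of $\beta'{\restriction}i$ are at most $\max(\beta{\restriction}(n_0+i))$, so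
$$\beta'(i)=\beta(n_0+i)\ge\varphi'(\beta{\restriction}(n_0+i))\ge\varphi(\beta'{\restriction}i).$$

**Step 2: reading $\dot x$ off the branch.** We want $\dot x$ to be a continuous function of $b$. Form the system of Section 3 with $n_i=i$ and apply Lemma 2 with $i(p)=|p|$ and $A_p=\omega_1$. The positions in $Q$ are $p_u=\langle(0,u(0)),\dots,(j-1,u(j-1))\rangle$ for $u\in\omega_1^j$. So $\pi(u)=s_{p_u}$ is a tree isomorphism from $\omega_1^{<\omega}$ onto $\{t\in S:s\subseteq t\}$. With $y_u=x_{p_u}{\restriction}|u|$ we have $S_{\pi(u)}\Vdash\dot x{\restriction}|u|=y_u$. If $u\subseteq v$, then $S_{\pi(v)}\le S_{\pi(u)}$, hence $y_u\subseteq y_v$. So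
$$Y(\beta)=\bigcup_jy_{\beta\restriction j}$$
defines a continuous $Y:\omega_1^\omega\to\omega^\omega$, with $\omega_1$ discrete. If $S\in G$ and $\bar b\in\omega_1^\omega$ is the sequence in $V[G]$ with $\pi(\bar b{\restriction}j)=b{\restriction}(|s|+j)$ for all $j$, then $\dot x=Y(\bar b)$.

**Step 3: the game.** We look for a subtree all of whose branches are sent by $Y$ into one set of $\mathcal I$. The set $\{Y(\beta):\beta\in\mathcal A'\}$ has size at most $\omega_1<\operatorname{non}(\mathcal I)$, so it is contained in a Borel $B\in\mathcal I$. In round $n$ player I plays $\xi_n<\omega_1$, then II plays $\alpha_n$ with $\xi_n\le\alpha_n<\omega_1$. Player II wins iff $Y(\langle\alpha_n\rangle_n)\in B$. The payoff set is Borel, so the game is determined, by Martin's Borel determinacy theorem.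

Suppose I had a winning strategy $\sigma$. Let $\varphi(u)$ be the move of $\sigma$ after II has played $u$, if $u$ is legal against $\sigma$, and $\varphi(u)=0$ otherwise. If $\beta$ follows $\varphi$, then by induction all its initial segments are legal against $\sigma$, so $\beta$ is the sequence of II's moves in a run won by I, and $Y(\beta)\notin B$. But by Step 1 some $\beta\in\mathcal A'$ follows $\varphi$, and $Y(\beta)\in B$. This is a contradiction, so II has a winning strategy $\tau$.

**Step 4: from $\tau$ to a condition.** We define a tree $U\subseteq\omega_1^{<\omega}$ and attach to each $u\in U$ a sequence $\xi^u$ of moves of I, of length $|u|$, against which $\tau$ answers with $u$. Put $\emptyset\in U$. For $u\in U$, the answer of $\tau$ to $\xi^u$ followed by $\xi$ is an ordinal $\ge\xi$, so as $\xi$ varies uncountably many answers $\alpha$ occur. Put $u^\frown\alpha$ into $U$ for each of them, choose one $\xi$ producing $\alpha$, and let $\xi^{u^\frown\alpha}=(\xi^u)^\frown\xi$. Every branch $\beta$ of $U$ is the sequence of II's moves in a run according to $\tau$, so $Y(\beta)\in B$. Let $S'$ be the set of initial segments of the nodes $\pi(u)$,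 $u\in U$. Then $S'\le S$ is a Namba tree with stem $s$.

**Step 5: the new branch also lands in $B$.** The generic branch is not in $V$, so we need absoluteness. Let $Z\in V$ be a tree on $\omega\times\omega$ projecting to $\omega^\omega\setminus B$; by (A2) it still does so in $V[G]$. Let
$$W=\{(u,w):u\in U,\ w\in\omega^{|u|},\ (y_u,w)\in Z\},$$
ordered by extension. A branch of $W$ in $V$ would give $\beta\in[U]$ with $Y(\beta)\notin B$, which is impossible. By (A1), $W$ has no branch in $V[G]$. If $S'\in G$, then $\bar b\in[U]$, and if $Y(\bar b)\notin B$, a witness $w$ with $(Y(\bar b),w)\in[Z]$ would give a branch of $W$. So $S'\Vdash\dot x=Y(\bar b)\in B$. $\blacksquare$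

## 6. A $\sigma$-ideal built from the failure of BG

Step 3 used $\mathcal A'$ only to defeat strategies of player I. Suppose now that BG fails: any $\omega_1$ many branches are all beaten by a single $\varphi$. We try to design an ideal for which the name $\langle r_{b(n)}\rangle$ of Section 4 escapes. Its members should be the sets that the generic can dodge by obeying some $\varphi$. The failure of BG should then give $\omega_1<\operatorname{non}(\mathcal I)$. The obstacle is that "all points $\langle r_{\beta(n)}\rangle$ for which $\beta$ disobeys $\varphi$ infinitely often" is not presented as a Borel set, let alone one built from closed sets. This is where $\mathrm{MA}_{\omega_1}$ enters.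

$\mathrm{MA}_{\omega_1}$ says that for every ccc poset and every family of at most $\omega_1$ dense subsets there is a filter meeting all of them. Call a subset $Y$ of a Polish space a *Q-set* if each subset of $Y$ is relatively $F_\sigma$ and relatively $G_\delta$ in $Y$. (*Example:* every countable $Y$ is a Q-set, since all its subsets are countable, hence $F_\sigma$, and so are their complements in $Y$.) We use two standard consequences of $\mathrm{MA}_{\omega_1}$.

- (Q) Every set of size $\le\omega_1$ in a Polish space is a Q-set (Martin–Solovay).
- (b) $\mathfrak b>\omega_1$: for any $\omega_1$ many $f\in\omega^\omega$ there is $g\in\omega^\omega$ with $f\le^*g$ for all of them.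

**Theorem 3.** Assume $\mathrm{MA}_{\omega_1}+\neg\mathrm{BG}$. There is a proper $\sigma$-ideal $\mathcal I$ on $\omega^\omega$, $\sigma$-generated by closed sets, with $\omega_1<\operatorname{non}(\mathcal I)$, such that $\mathbb{NB}(\omega_1)$ forces $\bigcup(V\cap\mathcal I)\ne\omega^\omega$.

*Proof.* We work on $\mathcal X=(\omega^\omega)^\omega$, homeomorphic to $\omega^\omega$ by the recursive coding of Section 4. Fix distinct $r_\alpha\in\omega^\omega$ ($\alpha<\omega_1$), let $R=\{r_\alpha:\alpha<\omega_1\}$, and put
$$F:\omega_1^\omega\to\mathcal X,\qquad F(\beta)=\langle r_{\beta(n)}:n<\omega\rangle .$$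
Then $F$ is injective with range $R^\omega$.

**Step 1: the ideal.** Let $\mathcal K$ be the set of closed $K\subseteq\mathcal X$ for which there is $\varphi:\omega_1^{<\omega}\to\omega_1$ such that $F(\beta)\notin K$ for every $\beta$ eventually following $\varphi$; we say that $\varphi$ witnesses $K\in\mathcal K$. Let $\mathcal I$ be the set of all $A\subseteq\mathcal X$ covered by countably many members of $\mathcal K$. This is a $\sigma$-ideal, $\sigma$-generated by closed sets, so it has an $F_\sigma$ base.

*Examples.* A singleton $\{F(\beta)\}$ is in $\mathcal K$, witnessed by $\varphi(t)=\beta(|t|)+1$: a sequence eventually following $\varphi$ exceeds $\beta$ somewhere, so it differs from $\beta$. The closed set $\{x:x_0=r_0\}$ is not in $\mathcal K$: for any $\varphi$ the sequence with $\beta(0)=0$ and $\beta(n)=\varphi(\beta{\restriction}n)$ for $n\ge1$ eventually follows $\varphi$. This is why the definition says "eventually": some conditions have a stem beginning with $0$.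

**Step 2: $\mathcal I$ is proper.** Let $K_k\in\mathcal K$ be witnessed by $\varphi_k$, $k<\omega$. Put $\varphi(t)=\sup_k\varphi_k(t)<\omega_1$ and define $\beta(n)=\varphi(\beta{\restriction}n)$ recursively. Then $\beta$ follows every $\varphi_k$, so $F(\beta)\notin\bigcup_kK_k$. Hence $\mathcal X\notin\mathcal I$.

**Step 3: the real $x^*=\langle r_{b(n)}:n<\omega\rangle$ avoids all ground-model sets of $\mathcal I$.** If $A\in\mathcal I$ is Borel in $V$, then $A\subseteq\bigcup_kK_k$ with $K_k\in\mathcal K$. This inclusion is a $\Pi^1_1$ statement about codes, so it holds in $V[G]$ by (A2). Hence it suffices to show $\Vdash x^*\notin K$ for each $K\in\mathcal K$.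

Let $\varphi$ witness $K\in\mathcal K$, let $T$ be any condition, with stem $s$, and let $S=T^\varphi$, a pure extension of $T$ by Section 1. Every $\beta\in[S]$ extends $s$ and satisfies $\beta(i)\ge\varphi(\beta{\restriction}i)$ for all $i\ge|s|$. So in $V$ every $\beta\in[S]$ eventually follows $\varphi$, and $F(\beta)\notin K$. For $t\in\omega_1^{<\omega}$ let
$$e(t)=\{x\in\mathcal X:\ x_i{\restriction}|t|=r_{t(i)}{\restriction}|t|\ \text{ for all } i<|t|\},$$
a clopen set. If $t\subseteq u$, then $e(u)\subseteq e(t)$, so $W=\{t\in S:e(t)\cap K\ne\emptyset\}$ is a tree. The sets $e(\beta{\restriction}n)$, $n<\omega$, form a neighborhood base at $F(\beta)$. So if $\beta$ were a branch of $W$ in $V$, then every neighborhood of $F(\beta)$ would meet $K$, and $F(\beta)\in K$ because $K$ is closed; but $\beta\in[S]$, a contradiction. So $W$ has no branch in $V$, and by (A1) none in $V[G]$. If $S\in G$, then $b\in[S]$, so some $b{\restriction}n\notin W$, that is, $e(b{\restriction}n)\cap K=\emptyset$ in $V$. By (A2) this holds in $V[G]$ too. Since $x^*\in e(b{\restriction}n)$, we get $x^*\notin K$. As $T$ was arbitrary, density gives $\Vdash x^*\notin K$.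

It remains to prove $\omega_1<\operatorname{non}(\mathcal I)$. Let $X\subseteq\mathcal X$ with $|X|\le\omega_1$. We cover $X$ by countably many members of $\mathcal K$, treating points inside and outside $R^\omega$ separately.

**Step 4: the points of $X$ outside $R^\omega$.** Any closed set disjoint from $R^\omega$ is in $\mathcal K$, witnessed by any $\varphi$; we need countably many of them. Let $Y=R\cup\{x_n:x\in X,\ n<\omega\}$, a set of size at most $\omega_1$. By (Q) there is a $G_\delta$ set $D\subseteq\omega^\omega$ with $D\cap Y=R$. Write $\omega^\omega\setminus D=\bigcup_lK'_l$ with $K'_l$ closed, and let $L_{n,l}=\{x\in\mathcal X:x_n\in K'_l\}$, a closed set. Since $R\subseteq D$, it is disjoint from $R^\omega$, so $L_{n,l}\in\mathcal K$. If $x\in X\setminus R^\omega$, then some $x_n\in Y\setminus R$, so $x_n\notin D$ and $x\in L_{n,l}$ for some $l$.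

**Step 5: the points of $X$ in $R^\omega$.** Write $X\cap R^\omega=\{F(\beta):\beta\in\mathcal A\}$ with $|\mathcal A|\le\omega_1$. By $\neg\mathrm{BG}$ there is $\varphi$ that no $\beta\in\mathcal A$ eventually follows. So each $\beta\in\mathcal A$ disobeys $\varphi$ at infinitely many $n$, and we must express this in a closed way. First, disobeying at $n$ is made $F_\sigma$ by (Q). Let
$$E_n=\{(r_{t(0)},\dots,r_{t(n)}):t\in\omega_1^{n+1},\ t(n)<\varphi(t{\restriction}n)\}\subseteq R^{n+1}.$$
Applying (Q) to $R^{n+1}$ we get closed sets $E_{n,0}\subseteq E_{n,1}\subseteq\cdots\subseteq(\omega^\omega)^{n+1}$ with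
$$E_n=R^{n+1}\cap\bigcup_lE_{n,l}.\tag{3}$$
Now "for every $i$ there are $n\ge i$ and $l$ with $x{\restriction}(n+1)\in E_{n,l}$" still has unbounded existential quantifiers, so it does not define a closed set; we bound them using (b). For $\beta\in\mathcal A$ let $f_\beta(i)$ be the least $m$ such that $F(\beta){\restriction}(n+1)\in E_{n,l}$ for some $n\in[i,m)$ and some $l\le m$. It exists, since $\beta(n)<\varphi(\beta{\restriction}n)$, that is, $F(\beta){\restriction}(n+1)\in E_n$, for infinitely many $n$. By (b) there is $g\in\omega^\omega$ with $f_\beta\le^*g$ for all $\beta\in\mathcal A$. Put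
$$K_k=\{x\in\mathcal X:\ \forall i\ge k\ \ \exists n\in[i,g(i))\quad x{\restriction}(n+1)\in E_{n,g(i)}\}.$$

- $K_k$ is closed, being an intersection over $i$ of finite unions of closed sets.
- If $\beta\in\mathcal A$, then there is $k$ with $f_\beta(i)\le g(i)$ for all $i\ge k$. Since $E_{n,l}\subseteq E_{n,g(i)}$ for $l\le f_\beta(i)\le g(i)$, we get $F(\beta)\in K_k$.
- $K_k\in\mathcal K$, witnessed by $\varphi$. Indeed, if $F(\beta)\in K_k$ for any $\beta\in\omega_1^\omega$, then for infinitely many $n$ we have $F(\beta){\restriction}(n+1)\in R^{n+1}\cap\bigcup_lE_{n,l}=E_n$ by (3). As the $r_\alpha$ are distinct, this means $\beta(n)<\varphi(\beta{\restriction}n)$. So $\beta$ does not eventually follow $\varphi$.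

Hence $X\subseteq\bigcup_{n,l}L_{n,l}\cup\bigcup_kK_k\in\mathcal I$. $\blacksquare$

## 7. Destroying BG with disjoint intervals

We need a model of $\mathrm{MA}_{\omega_1}+\neg\mathrm{BG}$. The sensible first attempt is to force $\mathrm{MA}_{\omega_1}$ over a model of CH by a ccc iteration. It fails, because *ccc forcing preserves every witness of BG*. Let $\mathcal A$ witness BG in $V$, let $\mathbb P$ be ccc, and let $\dot\varphi$ name a function from $\omega_1^{<\omega}$ to $\omega_1$. For each $t\in\omega_1^{<\omega}$ there are only countably many possible values of $\dot\varphi(t)$; let $\hat\varphi(t)<\omega_1$ be their supremum, computed in $V$. Some $\beta\in\mathcal A$ eventually follows $\hat\varphi$, hence also $\dot\varphi$, since $\dot\varphi\le\hat\varphi$ pointwise. As CH implies BG, every ccc extension of a model of CH satisfies BG.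

So some forcing that is not ccc must add a fast function $\varphi$ while preserving $\omega_1$. We let $\varphi(t)$ be the next point, after $\max t$, of a generic unbounded set with prescribed long gaps.

Recall that $\mathbb P$ is *proper* if for all large enough $\theta$, every countable $M\prec H(\theta)$ with $\mathbb P\in M$ and every $p\in\mathbb P\cap M$ there is $q\le p$ that is $(M,\mathbb P)$-generic: for every dense $D\in M$, every $r\le q$ is compatible with some element of $D\cap M$. Proper forcing preserves $\omega_1$: if $\dot f\in M$ names a function from $\omega$ to $\omega_1$, then an $(M,\mathbb P)$-generic condition forces $\operatorname{ran}\dot f\subseteq M\cap\omega_1$, a countable ordinal. *Example:* ccc posets are proper, since maximal antichains in $M$ are countable and so are subsets of $M$, which makes every condition $(M,\mathbb P)$-generic.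

**Definition 7 (the poset $\mathbb C$).** Conditions are finite partial functions $p:\omega_1\to\omega_1$ with $p(\alpha)\ge\alpha$ such that the intervals $[\alpha,p(\alpha)]$, $\alpha\in\operatorname{dom}p$, are pairwise disjoint; $q\le p$ iff $q\supseteq p$.

*Example.* $\{(0,\omega),(\omega+1,\omega+1)\}$ is a condition. The conditions $\{(0,\alpha)\}$, $\alpha<\omega_1$, are pairwise incompatible, so $\mathbb C$ is not ccc. Clearly $|\mathbb C|=\omega_1$.

**Lemma 3.** $\mathbb C$ is proper.

*Proof.* Let $M\prec H(\theta)$ be countable with $\mathbb C\in M$, let $p\in\mathbb C\cap M$, and let $\delta=M\cap\omega_1$. As $p$ is finite, $p\subseteq M$, so all its intervals lie below $\delta$, and $q=p\cup\{(\delta,\delta)\}$ is a condition. We claim that $q$ is $(M,\mathbb C)$-generic. Let $D\in M$ be dense and $r\supseteq q$. For $\alpha\in\operatorname{dom}r\cap\delta$ the interval $[\alpha,r(\alpha)]$ is disjoint from $[\delta,r(\delta)]$, so $r(\alpha)<\delta$. Hence $r{\restriction}\delta$ is a finite subset of $M$, so $r{\restriction}\delta\in\mathbb C\cap M$. By elementarity there is $d\in D\cap M$ with $d\supseteq r{\restriction}\delta$. All intervals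 of $d$ lie below $\delta$, and all intervals of $r\setminus(r{\restriction}\delta)$ start at or above $\delta$. So $d\cup r$ is a function and a condition, a common extension of $d$ and $r$. $\square$

For $\gamma<\omega_1$ let $E_\gamma$ be the set of $q\in\mathbb C$ with $\operatorname{dom}q\not\subseteq\gamma$. For $\beta\in\omega_1^\omega$ and $m\ge1$ let $D_{\beta,m}$ be the set of $q\in\mathbb C$ for which there is $n\ge m$ such that
$$\text{either }\beta(n)\le\max(\beta{\restriction}n),\quad\text{or }\ \alpha\le\max(\beta{\restriction}n)<\beta(n)\le q(\alpha)\text{ for some }\alpha\in\operatorname{dom}q.\tag{4}$$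

**Lemma 4.** All $E_\gamma$ and all $D_{\beta,m}$ are dense in $\mathbb C$.

*Proof.* For $E_\gamma$: given $p$, add $(\varepsilon,\varepsilon)$ with $\varepsilon\ge\gamma$ above all values $p(\alpha)$.

For $D_{\beta,m}$: let $p$ be given. If $\beta(n)\le\max(\beta{\restriction}n)$ for some $n\ge m$, then $p\in D_{\beta,m}$. Otherwise $\beta(n)>\max(\beta{\restriction}n)$ for all $n\ge m$, so $\max(\beta{\restriction}n)=\beta(n-1)<\beta(n)$ for $n>m$. Let $\delta=\sup_n\beta(n)$; then all $\beta(n)<\delta$.

If some $\alpha\in\operatorname{dom}p$ has $\alpha<\delta\le p(\alpha)$, pick $n>m$ with $\beta(n-1)\ge\alpha$. Then $\alpha\le\beta(n-1)<\beta(n)<\delta\le p(\alpha)$, so $p\in D_{\beta,m}$.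

Otherwise $p(\alpha)<\delta$ for all $\alpha\in\operatorname{dom}p\cap\delta$. Pick $n>m$ with $\beta(n-1)$ above all these finitely many $p(\alpha)$. The interval $[\beta(n-1),\beta(n)]$ lies above the intervals of $p$ starting below $\delta$, and below $\delta$. So $q=p\cup\{(\beta(n-1),\beta(n))\}$ is a condition, and $q\in D_{\beta,m}$ with $\alpha=\beta(n-1)$. $\square$

**Lemma 5.** Let $\mathcal A\subseteq\omega_1^\omega$, let $H\subseteq\mathbb C$ be a filter meeting all $E_\gamma$ ($\gamma<\omega_1$) and all $D_{\beta,m}$ ($\beta\in\mathcal A$, $m\ge1$), and let $C=\bigcup\{\operatorname{dom}p:p\in H\}$. Then $C$ is unbounded in $\omega_1$. With $\varphi_C(\emptyset)=0$ and $\varphi_C(t)=\min(C\setminus(\max t+1))$ for $t\ne\emptyset$, no $\beta\in\mathcal A$ eventually follows $\varphi_C$.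

*Proof.* $C$ is unbounded because $H$ meets the $E_\gamma$. If $q\in H$ and $\alpha\in\operatorname{dom}q$, then $C\cap(\alpha,q(\alpha)]=\emptyset$: a point $\gamma$ of this set would be in the domain of some $q'\in H$, and in a common extension of $q$ and $q'$ the intervals starting at $\alpha\neq\gamma$ would both contain $\gamma$. Now let $\beta\in\mathcal A$, $m\ge1$, $q\in H\cap D_{\beta,m}$, and let $n\ge m$ be as in (4). In the first case $\varphi_C(\beta{\restriction}n)>\max(\beta{\restriction}n)\ge\beta(n)$. In the second case a point of $C$ above $\max(\beta{\restriction}n)\ge\alpha$ is not in $(\alpha,q(\alpha)]$, so it is $>q(\alpha)\ge\beta(n)$; again $\varphi_C(\beta{\restriction}n)>\beta(n)$. As $m$ was arbitrary, $\beta$ does not eventually follow $\varphi_C$. $\square$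

A generic filter $H$ over $V$ meets all these sets for all $\beta\in V$. So in $V[H]$, where $\omega_1$ is preserved by Lemma 3, no $\beta\in\omega_1^\omega\cap V$ eventually follows $\varphi_C$.

**Theorem 4.** If ZFC is consistent, so is $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}+\neg\mathrm{BG}$. It is forced over any model of $\mathrm{CH}+2^{\omega_1}=\omega_2$.

*Proof.* If ZFC is consistent, so is $\mathrm{ZFC}+\mathrm{CH}+2^{\omega_1}=\omega_2$, for instance by passing to $L$. Let $V$ be such a model.

**Step 1: the iteration.** We alternate $\mathbb C$ with ccc posets. Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ be a countable support iteration in which each $\dot Q_\alpha$ is forced to be a proper poset with underlying set $\omega_1$. For even $\alpha$, $\dot Q_\alpha$ is a copy of $\mathbb C$. For odd $\alpha$, a bookkeeping hands us a name for a poset on $\omega_1$; $\dot Q_\alpha$ is this poset if it is ccc in $V^{P_\alpha}$, and is trivial otherwise. We use the following standard facts.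

- (F1) Each $P_\alpha$, $\alpha\le\omega_2$, is proper (Shelah), so $\omega_1$ is preserved.
- (F2) Under CH, a countable support iteration of length $\le\omega_2$ of proper posets forced to have size $\le\aleph_1$ has the $\aleph_2$-c.c. (Shelah, *Proper and Improper Forcing*, Ch. III; Abraham, "Proper forcing", *Handbook of Set Theory*, Section 2).
- (F3) For $\alpha<\omega_2$ we have $|P_\alpha|\le\aleph_2$, and there are at most $\aleph_2$ nice $P_\alpha$-names for partial orders on $\omega_1$. To see this, take each coordinate $p(\xi)$ to be a nice $P_\xi$-name for an ordinal $<\omega_1$. By induction and (F2), such a name is given by an antichain of size $\le\aleph_1$ in a set of size $\le\aleph_2$ and a function on it, so there are at most $\aleph_2^{\aleph_1}=\aleph_2$ of them, because $2^{\omega_1}=\omega_2$. Countable supports in $\alpha$ give $|P_\alpha|\le\aleph_2^{\aleph_0}=\aleph_2$. Nice names for subsets of $\omega_1\times\omega_1$ consist of $\aleph_1$ antichains, so there are again at most $\aleph_2^{\aleph_1}=\aleph_2$. Hence the bookkeeping can arrange that every such name, for every $\alpha<\omega_2$, is handled at some odd stage $\gamma\ge\alpha$.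
- (F4) Since supports are countable, $P_{\omega_2}=\bigcup_{\alpha<\omega_2}P_\alpha$. A nice name for a subset of $\omega_1$ involves $\aleph_1$ antichains, each of size $\le\aleph_1$ by (F2), so at most $\aleph_1$ conditions. Hence every subset of $\omega_1$ in $V[G_{\omega_2}]$ lies in some $V[G_\alpha]$, $\alpha<\omega_2$.

**Step 2: $\mathrm{MA}_{\omega_1}$ holds in $V[G_{\omega_2}]$.** We first reduce to posets on $\omega_1$. Given a ccc poset $Q$ and dense sets $D_\xi$, $\xi<\omega_1$, close a one-point subset under functions choosing a common lower bound for each compatible pair and, for each $q$ and $\xi$, an element of $D_\xi$ below $q$. The result $Q'$ has size $\le\omega_1$. Antichains of $Q'$ are antichains of $Q$, so $Q'$ is ccc. Each $D_\xi\cap Q'$ is dense in $Q'$, and a filter on $Q'$ meeting these sets generates a filter on $Q$ meeting the $D_\xi$. If $Q'$ is countable, replace it by $Q'\times\omega_1$ with the preorder that ignores the second coordinate.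

So let $Q$ be a ccc poset on $\omega_1$ with $\omega_1$ dense sets. By (F4) all of this lies in some $V[G_\alpha]$, and $Q$ is handled at some odd $\gamma\ge\alpha$. $Q$ is ccc in $V[G_\gamma]$, because an uncountable antichain there would remain an uncountable antichain in $V[G_{\omega_2}]$, as $\omega_1$ is preserved. So $V[G_{\gamma+1}]$ contains a $V[G_\gamma]$-generic filter on $Q$, which meets the given dense sets.

**Step 3: $\neg\mathrm{BG}$ holds in $V[G_{\omega_2}]$.** A family $\mathcal A\subseteq\omega_1^\omega$ with $|\mathcal A|\le\omega_1$ is coded by a subset of $\omega_1$, so $\mathcal A\in V[G_\alpha]$ for some $\alpha<\omega_2$ by (F4). Choose an even $\gamma\ge\alpha$. By Lemmas 4 and 5, applied in $V[G_\gamma]$, the model $V[G_{\gamma+1}]$ contains a function $\varphi_C:\omega_1^{<\omega}\to\omega_1$ that no $\beta\in\mathcal A$ eventually follows, and this stays true in $V[G_{\omega_2}]$. So $\mathcal A$ does not witness BG. $\blacksquare$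

Theorems 3 and 4 answer the Question negatively: the model of Theorem 4 contains a proper $\sigma$-ideal $\mathcal I$ with a Borel base and $\omega_1<\operatorname{non}(\mathcal I)$ whose covering is not preserved by $\mathbb{NB}(\omega_1)$.

*Remark.* PFA also implies $\mathrm{MA}_{\omega_1}+\neg\mathrm{BG}$. The first part holds since ccc posets are proper. For the second, given $\mathcal A$ of size $\le\omega_1$, apply PFA to $\mathbb C$ and the $\omega_1$ many dense sets of Lemma 4 with $\beta\in\mathcal A$; Lemma 5 then gives $\varphi_C$. So under PFA an ideal as in Theorem 3 exists.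

## 8. The criterion under $\mathrm{MA}_{\omega_1}$, and the sharpness of the $G_\delta$ hypothesis

**Theorem 5.** Assume $\mathrm{MA}_{\omega_1}$. Then BG holds if and only if $\mathbb{NB}(\omega_1)$ preserves the covering of every proper $\sigma$-ideal $\mathcal I$ with a Borel base and $\omega_1<\operatorname{non}(\mathcal I)$.

*Proof.* If BG holds, apply Theorem 2. If BG fails, Theorem 3 provides an ideal whose covering is not preserved. $\blacksquare$

The ideal of Theorem 3 has an $F_\sigma$ base. So by Theorems 1, 3 and 4 the hypothesis "$G_\delta$ base" in Theorem 1 cannot be weakened to "$F_\sigma$ base", even for $\sigma$-ideals.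

The statement in the Question, quantified over all ideals, is moreover independent of $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$. It fails in the model of Theorem 4. It holds in any ccc extension of a model of CH that satisfies $\mathrm{MA}_{\omega_1}$, for example in a ccc extension of $L$ satisfying $\mathrm{MA}_{\omega_1}$: BG holds there by the observation opening Section 7, and Theorem 2 applies.

## 9. The meager ideal

The meager ideal has an $F_\sigma$ base and no $G_\delta$ base, so Theorem 1 does not apply to it. Its covering is nevertheless preserved, by a different use of the system of Section 3. We return to an arbitrary regular uncountable $\kappa$, and use Bartoszyński's theorem (Bartoszyński–Judah, *Set Theory*, Thm 2.4.7): if $\mathcal F\subseteq\omega^\omega$ and $|\mathcal F|<\operatorname{non}(\mathcal M)$, then there is $g\in\omega^\omega$ such that for every $f\in\mathcal F$ we have $f(n)\ne g(n)$ for all but finitely many $n$.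

**Theorem 6 (ZFC).** If $\kappa$ is regular uncountable and $\kappa<\operatorname{non}(\mathcal M)$, then $\mathbb{NB}(\kappa)$ preserves the covering of the meager ideal $\mathcal M$.

Sets of the form "$y$ differs from $g$ on every block $J_l$ with $l\ge k$" are closed and nowhere dense, and we want to force $\dot x$ into one of them. The new real $\dot x$ follows $x_{p_0}$ for a while, then $x_{p_1}$, and so on, so we need each $x_{p_j}$ to differ from $g$ on the blocks where it is being followed. A direct attempt takes $g$ eventually different from all $x_q$. If at $p$ we follow $x_p$ up to block $i$ and then move to $q=p^\frown(i,\alpha)$, we need $x_q$ to differ from $g$ on all blocks from $i$ on. But the block from which $x_q$ differs from $g$ depends on $q$, hence on $i$, and it may exceed $i$ for every choice of $i$. The remedy is to let a single function test the points $x_{p^\frown(i,\alpha)}$ for all $i$ at once, which gives a threshold independent of $i$.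

*Proof.* Let $T$ and $\dot x$ be given. Partition $\omega$ into consecutive intervals $J_0,J_1,\dots$ with $J_j=\{l^j_0<\dots<l^j_j\}$ of length $j+1$, and form the system with $n_i=\min J_i$.

**Step 1: the test functions.** For a position $p$ and $\alpha<\kappa$ define $f_{p,\alpha}\in\omega^\omega$ by
$$f_{p,\alpha}(l^j_i)=x_{p^\frown(i,\alpha)}(l^j_i)\qquad(i\le j<\omega).$$
There are $\kappa$ many of these functions. By Bartoszyński's theorem there is $g$ eventually different from all $f_{p,\alpha}$ and from $x_\emptyset$. For each $p,\alpha$ choose $m(p,\alpha)\ge|p|$ such that $g(l)\ne f_{p,\alpha}(l)$ for all $l\in J_j$ and all $j\ge m(p,\alpha)$. Let $m=m(p,\alpha)$. For $j\ge m$ the point $l^j_m\in J_j$ exists, and $x_{p^\frown(m,\alpha)}(l^j_m)=f_{p,\alpha}(l^j_m)\ne g(l^j_m)$. Hence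
$$x_{p^\frown(m,\alpha)}{\restriction}J_j\ne g{\restriction}J_j\quad\text{for all }j\ge m=m(p,\alpha).\tag{5}$$

**Step 2: the selection.** The number $i$ must be chosen before $\alpha$ is known. Since $\kappa$ is regular and uncountable, for each $p$ there are $i(p)\ge|p|$ and $A_p\subseteq\kappa$ with $|A_p|=\kappa$ such that $m(p,\alpha)=i(p)$ for all $\alpha\in A_p$. Let $S$ be the tree of Lemma 2.

**Step 3: the meager set.** Fix $k$ with $x_\emptyset{\restriction}J_l\ne g{\restriction}J_l$ for all $l\ge k$, and let
$$B=\{y\in\omega^\omega:\ y{\restriction}J_l\ne g{\restriction}J_l\ \text{ for all } l\ge k\}.$$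
$B$ is closed, as an intersection of clopen sets, and nowhere dense, since any finite sequence can be extended so as to agree with $g$ on some $J_l$ with $l\ge k$. We claim $S\Vdash\dot x\in B$.

Let $S\in G$ and $l\ge k$, and let $p_j$ be as in Lemma 2. Let $j$ be least with $l<i(p_j)$; it exists since $i(p_j)\ge j$. Then $J_l\subseteq n_{l+1}\le n_{i(p_j)}$, so (2) gives $\dot x{\restriction}J_l=x_{p_j}{\restriction}J_l$. If $j=0$, then $p_j=\emptyset$, and $x_\emptyset{\restriction}J_l\ne g{\restriction}J_l$ because $l\ge k$. If $j>0$, then $l\ge i(p_{j-1})$ by minimality of $j$, and $p_j=p_{j-1}{}^\frown(i(p_{j-1}),\alpha)$ for some $\alpha\in A_{p_{j-1}}$. Since $m(p_{j-1},\alpha)=i(p_{j-1})\le l$, (5) gives $x_{p_j}{\restriction}J_l\ne g{\restriction}J_l$. In both cases $\dot x{\restriction}J_l\ne g{\restriction}J_l$. So $S\Vdash\dot x\in B$, where $B$ is a closed nowhere dense set coded in $V$. $\blacksquare$
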